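
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Minimum degree $\frac65k$ does not force a $k$-connected minor}


\begin{abstract}
A conjecture states that every graph of minimum degree $k+1$ has a $k$-connected minor. We show that this is false for every sufficiently large $k$, and that a linear excess of degree does not repair it: for every large $k$ there is a graph with fewer than $6.3k$ vertices and minimum degree at least $\frac65k$ in which every minor of minimum degree at least $k$ has connectivity at most $0.71k$. The graph consists of six cliques glued, by a random bipartite graph with two edge densities, along one independent set of at most $0.71k$ vertices. In the other direction, minimum degree $4k$ forces even a $k$-connected subgraph, so the right order is linear.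
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple; $|G|$, $e(G)$ and $\delta(G)$ denote the number of vertices, the number of edges and the minimum degree of $G$. A graph $H$ is a \emph{minor} of $G$ if $H$ can be obtained from a subgraph of $G$ by contracting edges. Equivalently, there are pairwise disjoint nonempty sets $B_h\subseteq V(G)$, one for each $h\in V(H)$, such that every $G[B_h]$ is connected and, for every edge $hh'$ of $H$, some edge of $G$ joins $B_h$ to $B_{h'}$. The sets $B_h$ are called \emph{branch sets}. For a positive integer $k$, a graph is \emph{$k$-connected} if it has more than $k$ vertices and remains connected after deleting any set of fewer than $k$ vertices. The \emph{connectivity} of a graph is the largest $k$ for which it is $k$-connected (and $0$ if there is none).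

A $k$-connected graph $H$ satisfies $\delta(H)\ge k$: it has at least $k+1$ vertices, so deleting the neighbors of a vertex of degree less than $k$ would separate that vertex from another one. A large minimum degree does not make a graph highly connected, as two disjoint cliques show. But if we may pass to a minor, we can discard one part of the graph and use another part to create adjacencies by contraction, and it is natural to ask how much minimum degree is then enough. The following is Conjecture 6.2 in \cite{width}:
\begin{quote}
\emph{If a graph $G$ has minimum degree $k+1$, then $G$ has a $k$-connected minor.}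
\end{quote}

Small cases support it. For $k\le4$ even minimum degree $k$ is enough. For $k=1$ take an edge, and for $k=2$ a cycle. For $k=3$, minimum degree at least $3$ gives a $K_4$ minor, by a theorem of Dirac. For $k=4$, minimum degree at least $4$ gives a $K_5$ or a $K_{2,2,2}$ minor, by a theorem of Halin and Jung (1963). Both of these are $4$-connected: $K_5$ is complete, and any three vertices of $K_{2,2,2}$ include one that is adjacent to the other two, so deleting at most three vertices leaves a connected graph. For large $k$, however, the conjecture fails, and by a constant factor.

\begin{theorem}\label{thm:main}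
For every sufficiently large $k$ there is a graph $G$ with fewer than $6.3k$ vertices and minimum degree at least $\frac65k$ such that every minor $H$ of $G$ with $\delta(H)\ge k$ has connectivity at most $0.71k$. In particular, $G$ has no $k$-connected minor.
\end{theorem}

The last sentence follows from the first, since a $k$-connected graph has minimum degree at least $k$ and connectivity at least $k>0.71k$.

\begin{corollary}\label{cor:exact}
For every sufficiently large $k$ and every integer $d$ with $0\le d\le\frac65k$, in particular for $d=k+1$, there is a graph of minimum degree exactly $d$ with no $k$-connected minor.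
\end{corollary}

\begin{proof}
Delete the edges of the graph $G$ of Theorem~\ref{thm:main} one at a time. Each deletion lowers the minimum degree by at most $1$, and at the end it is $0$. Hence some spanning subgraph has minimum degree exactly $d$, and its minors are minors of $G$. For $k\ge5$ the value $d=k+1$ is allowed.
\end{proof}

The linear order in Theorem~\ref{thm:main} is right.

\begin{theorem}\label{thm:upper}
Every graph with minimum degree at least $4k$ has a $k$-connected subgraph. Consequently, if $f(k)$ is the least integer $d$ such that every graph of minimum degree at least $d$ has a $k$-connected minor, then $\frac65k<f(k)\le4k$ for all large $k$.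
\end{theorem}

Section~\ref{sec:idea} explains the construction in a simplified model, where the whole computation fits in a few lines. Sections~\ref{sec:random}--\ref{sec:T} contain the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:upper} that of Theorem~\ref{thm:upper}.

\section{The idea: many cliques, of which only one counts}\label{sec:idea}

This section is a guide; no later proof depends on it.

\paragraph{A gluing.}
Take an independent set $S$ of $0.54k$ vertices and three disjoint cliques $Q_1,Q_2,Q_3$ of $0.9k$ vertices each. Join each $Q_i$ to $S$ by the same bipartite graph, a random-like one of density $\frac12$. There are no edges between different $Q_i$. A vertex of $Q_i$ has degree about $0.9k+\frac12\cdot0.54k=1.17k$. A vertex of $S$ has about $0.45k$ neighbors in each of the three cliques, so about $1.35k$ in total. The point is that a vertex of $S$ collects its degree from several cliques, while a highly connected minor can profit from only one of them.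

Indeed, suppose that there is a $k$-connected minor. At most $0.54k<k$ of its branch sets meet $S$. If we delete the corresponding vertices, the rest of the minor is still connected, so all remaining branch sets lie in one clique, say $Q=Q_1$. The other two cliques can serve only to connect vertices of $S$ to one another. Let us be generous and make $S$ a clique. Then we have a minor of the graph $T$ that consists of a clique $Q$ of size $0.9k$, a clique $S$ of size $0.54k$ and a bipartite graph of density $\frac12$ between them. We argue heuristically that $T$ should have no minor of minimum degree at least $k$.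

\paragraph{No contraction.}
In $T$, a vertex of $S$ has degree about $0.54k+0.45k=0.99k$. So $T$ itself just fails to have minimum degree $k$.

\paragraph{Contraction inside $S$.}
Contracting pairs of vertices of $S$ makes each of the resulting vertices see $\frac34$ of $Q$ instead of $\frac12$, but it halves the number of vertices on the side of $S$. If $S$ is contracted in groups of $w$, there are $0.54k/w$ groups, and a group misses a given vertex of $Q$ with probability $2^{-w}$. So a group has degree about
\[
\Bigl(\frac{0.54}{w}+0.9\,(1-2^{-w})\Bigr)k .
\]
For $w=1,2,3,4,5$ the bracket is $0.99$, $0.945$, $0.9675$, $0.97875$, $0.979875$, and for $w\ge6$ it is less than $0.09+0.9=0.99$. It never reaches $1$.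

\paragraph{Mixed branch sets.}
A branch set that meets both $S$ and $Q$ is adjacent to everything in $S$. Suppose there are $\ell$ of these, and $m$ groups of $w$ vertices inside $S$. Each mixed set uses up at least one vertex of $S$ and one of $Q$. So $wm+\ell\le0.54k$, and a group has degree at most about
\[
m+\ell+(1-2^{-w})(0.9k-\ell)=m+2^{-w}\ell+0.9\,(1-2^{-w})k .
\]
Thus a vertex of $S$ contributes $1/w$ to the degree if it is put into a group and at most $2^{-w}$ if it is put into a mixed set. Since $2^{-w}\le1/w$, mixed sets bring no gain here. Finally, some branch set does lie inside $S$, because at most $0.9k<k$ branch sets meet $Q$.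

\paragraph{What remains to be done.}
The model assumed that all groups have the same size, and that every group misses exactly its expected share of $Q$. The adversary may choose groups of different sizes and unusual neighborhoods. The remedy is to consider the smallest size $w$ that occurs linearly often. Nearly all groups then have size at least $w$, so a vertex of $S$ still contributes at most $1/w$ to the number of these groups. And a linear number of disjoint groups of size $w$ cannot \emph{all} be unusual with respect to a large part of $Q$: the relevant count is a sum of $\Theta(k^2)$ independent indicators, whose deviation probability $e^{-\Omega(k^2)}$ beats the $e^{O(k\log k)}$ choices of the adversary. Moreover only boundedly many values of $w$ matter, since a minor with at least $k+1$ vertices needs more than $0.1k$ groups inside $S$. To reach minimum degree $\frac65k$ we use two edge densities between $S$ and $Q$; Section~\ref{sec:random} explains how they are related.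

\section{A random bipartite graph with two densities}\label{sec:random}

Fix
\[
r=0.7,\qquad \eta=10^{-4},
\]
and, for a large integer $k$, put
\[
a=\lfloor0.92k\rfloor,\qquad s_1=\lfloor0.38k\rfloor,\qquad s_2=\lfloor0.33k\rfloor,\qquad s=s_1+s_2\le0.71k .
\]
Let $Q,S_1,S_2$ be disjoint sets of sizes $a,s_1,s_2$, and let $S=S_1\cup S_2$. A vertex of $S_i$ has \emph{weight} $\mathrm{wt}=i$, and the weight of a set $U\subseteq S$ is the sum of the weights of its elements. The weight of $S$ is at most $(0.38+2\cdot0.33)k=1.04k$.

A vertex of weight $i$ will be non-adjacent to a given vertex of $Q$ with probability $r^i$. So a set $U\subseteq S$ of weight $w$ has no edge to a given $v\in Q$ with probability exactly $r^w$, whatever its composition; a vertex of weight $2$ behaves like two vertices of weight $1$ that have already been contracted. The weight plays the role that the size of a group had in Section~\ref{sec:idea}.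

\begin{lemma}\label{lem:random}
For every sufficiently large $k$ there is a bipartite graph $F$ between $S$ and $Q$ such that:
\begin{enumerate}
\item[(i)] every $v\in Q$ has at least $(0.2823-\eta)k$ neighbors in $S$;
\item[(ii)] every $u\in S$ has at least $0.2k$ neighbors in $Q$;
\item[(iii)] for every $w\in\{1,\dots,13\}$, every family $\mathcal U$ of pairwise disjoint subsets of $S$ each of weight exactly $w$, and every $Q'\subseteq Q$, the number of pairs $(U,v)\in\mathcal U\times Q'$ such that $v$ has no neighbor in $U$ is at least $r^w|\mathcal U||Q'|-\eta^2k^2$.
\end{enumerate}
\end{lemma}

\begin{proof}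
We use Hoeffding's inequality: if $X$ is a sum of $N$ independent random variables with values in $\{0,1\}$, then $\Pr(X\le\mathbb E X-t)\le\exp(-2t^2/N)$ for every $t>0$.

Independently for all $u\in S$ and $v\in Q$, let $uv$ be a non-edge with probability $r^{\mathrm{wt}(u)}$, which is $0.7$ or $0.49$, and an edge otherwise. We show that each of (i)--(iii) fails with probability $o(1)$.

(i) The expected number of neighbors of $v\in Q$ is $0.3s_1+0.51s_2\ge(0.114+0.1683)k-1=0.2823k-1$. If $v$ violates (i), the number of neighbors is below its expectation by at least $\eta k-1\ge\eta k/2$. It is a sum of $s\le k$ independent indicators, so this has probability at most $\exp(-\eta^2k/2)$.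

(ii) The expected number of neighbors of $u\in S$ is at least $0.3a\ge0.27k$. If $u$ violates (ii), the number is below its expectation by at least $0.07k$. It is a sum of $a\le k$ independent indicators, so this has probability at most $\exp(-2(0.07)^2k)$.

There are fewer than $2k$ vertices, so by the union bound (i) and (ii) hold with probability $1-o(1)$.

(iii) Fix $w$, $\mathcal U$ and $Q'$. If $\mathcal U$ or $Q'$ is empty, there is nothing to prove. Otherwise the events ``$v$ has no neighbor in $U$'', for $(U,v)\in\mathcal U\times Q'$, are determined by disjoint sets of pairs $uv$, because the sets $U$ are pairwise disjoint. So they are independent, and each has probability exactly $r^w$. Since $|\mathcal U||Q'|\le sa\le k^2$, the required bound fails with probability at most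
\[
\exp\Bigl(-\frac{2\eta^4k^4}{|\mathcal U||Q'|}\Bigr)\le\exp(-2\eta^4k^2).
\]
A family of disjoint nonempty subsets of $S$ is described by a function from $S$ to $\{0,\dots,s\}$, which says for each vertex in which member it lies, if in any. So there are at most $13\,(s+1)^s\,2^a=e^{O(k\log k)}$ choices of $(w,\mathcal U,Q')$, and (iii) fails with probability $o(1)$.
\end{proof}

From now on $k$ is sufficiently large and $F$ is a fixed graph as in Lemma~\ref{lem:random}.

\section{The graph $G$ and its reduction to one clique}\label{sec:G}

Let $Q_1,\dots,Q_6$ be disjoint copies of $Q$. The graph $G$ has vertex set $S\cup Q_1\cup\dots\cup Q_6$. The set $S$ is independent, every $Q_i$ is a clique and is joined to $S$ by a copy of $F$, and there are no edges between different $Q_i$.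

We have $|G|\le6\cdot0.92k+0.71k=6.23k<6.3k$. By Lemma~\ref{lem:random}(i), a vertex of $Q_i$ has degree at least $a-1+(0.2823-\eta)k\ge(1.2023-\eta)k-2\ge1.2k$. By Lemma~\ref{lem:random}(ii), a vertex of $S$ has degree at least $6\cdot0.2k=1.2k$. Hence $\delta(G)\ge\frac65k$. (Apart from the vertex count, this is the only place where the number of cliques matters: a vertex of $S$ is guaranteed only $0.2k$ neighbors in each of them.)

Let $T$ be the graph on $Q\cup S$ in which $Q$ and $S$ are cliques and the edges between $Q$ and $S$ are those of $F$. The next lemma says that a minor which $S$ is too small to separate sees only one of the six cliques, up to making $S$ complete.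

\begin{lemma}\label{lem:reduce}
If $H$ is an $(s+1)$-connected minor of $G$, then $H$ is a minor of $T$.
\end{lemma}

\begin{proof}
Let $(B_h)_{h\in V(H)}$ be branch sets of $H$ in $G$. At most $s$ of them meet $S$. Let $H'$ be obtained from $H$ by deleting the vertices $h$ for which $B_h$ meets $S$. Since $H$ is $(s+1)$-connected, $H'$ is nonempty and connected. For $h\in V(H')$ the set $B_h$ is connected in $G-S$, so it lies in one $Q_i$, and adjacent vertices of $H'$ give the same $i$. As $H'$ is connected, all these $B_h$ lie in one clique, say $Q_1$.

Identify $T$ with the graph obtained from $G[Q_1\cup S]$ by making $S$ a clique, and put $B'_h=B_h\cap(Q_1\cup S)$. If $h\in V(H')$, then $B'_h=B_h$; if $h\notin V(H')$, then $B'_h$ meets $S$. So the sets $B'_h$ are nonempty, and they are disjoint. We check that they are branch sets of $H$ in $T$.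

\emph{Connectedness.} Let $x,y\in B'_h$ and take a path from $x$ to $y$ in $G[B_h]$. A maximal section of this path outside $Q_1\cup S$ lies in some $Q_j$ with $j\ne1$, and it is preceded and followed by two vertices of $S$, which are adjacent in $T$. Bypassing all these sections gives a path from $x$ to $y$ in $T[B'_h]$.

\emph{Adjacency.} Let $hh'\in E(H)$. If neither $h$ nor $h'$ is in $H'$, then $B'_h$ and $B'_{h'}$ both meet the clique $S$ of $T$. Otherwise we may assume $h\in V(H')$. Some edge of $G$ joins $B_h\subseteq Q_1$ to $B_{h'}$, and its other end lies in $Q_1\cup S$, because all neighbors of vertices of $Q_1$ do. So it is an edge of $T$ from $B'_h$ to $B'_{h'}$.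
\end{proof}

\section{$T$ has no minor of minimum degree at least $k$}\label{sec:T}

\begin{lemma}\label{lem:T}
The graph $T$ has no minor of minimum degree at least $k$.
\end{lemma}

\begin{proof}
Suppose that $H$ is such a minor, and fix branch sets of $H$ in $T$. Let $\mathcal U$ be the family of branch sets contained in $S$ and put $m=|\mathcal U|$. Let $\ell$ be the number of \emph{mixed} branch sets, those that meet both $S$ and $Q$. Let $Q'$ be the union of the branch sets contained in $Q$. We compare a lower bound on $m+r^w\ell$, for a suitable $w$, which the degree condition demands, with an upper bound on what the vertices of $S$ can supply.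

\paragraph{Two counts.}
At most $a$ branch sets meet $Q$, and $|H|\ge k+1$. Hence
\begin{equation}\label{eq:A}
m\ge k+1-a>0.08k .
\end{equation}
Each mixed branch set contains a vertex of $Q\setminus Q'$, so $|Q'|\le a-\ell$.

For $U\in\mathcal U$ let $z(U)$ be the number of $v\in Q'$ with no neighbor in $U$. Consider the degree in $H$ of the vertex whose branch set is $U$. It has at most $m-1$ neighbors with branch sets in $\mathcal U$ and at most $\ell$ neighbors with mixed branch sets. Every other neighbor has its branch set inside $Q$, and this set contains a vertex of $Q'$ that has a neighbor in $U$. As branch sets are disjoint, there are at most $|Q'|-z(U)$ such neighbors. Since $\delta(H)\ge k$,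
\begin{equation}\label{eq:B}
k\le m-1+\ell+|Q'|-z(U)\qquad\text{for all }U\in\mathcal U .
\end{equation}

\paragraph{Choice of $w$.}
Let $m_j$ be the number of $U\in\mathcal U$ of weight exactly $j$. Suppose that $m_j<\eta k$ for all $j\le13$. Then all but at most $13\eta k$ members of $\mathcal U$ have weight at least $14$. Since $S$ has weight at most $1.04k$, this gives $m\le13\eta k+\frac{1.04}{14}k<0.0756k$, which contradicts \eqref{eq:A}. So there is a smallest $w\le13$ with $m_w\ge\eta k$. By the choice of $w$, all but at most $12\eta k$ members of $\mathcal U$ have weight at least $w$.

\paragraph{What the degree condition demands.}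
Single sets $U$ may have $z(U)$ far below $r^w|Q'|$, so we average over all members of weight $w$. By Lemma~\ref{lem:random}(iii), applied to these members and $Q'$, the sum of $z(U)$ over them is at least $r^wm_w|Q'|-\eta^2k^2$. So for some such $U$
\[
z(U)\ge r^w|Q'|-\frac{\eta^2k^2}{m_w}\ge r^w|Q'|-\eta k .
\]
For this $U$, \eqref{eq:B} and $|Q'|\le a-\ell$ give
\[
k<m+\ell+(1-r^w)(a-\ell)+\eta k=m+r^w\ell+(1-r^w)a+\eta k .
\]
Since $a\le0.92k$, this implies
\begin{equation}\label{eq:C}
m+r^w\ell>(R_w-\eta)k,\qquad\text{where } R_w=0.08+0.92\,r^w .
\end{equation}

\paragraph{What $S$ can supply.}
A vertex of $S$ can serve a member of $\mathcal U$ or a mixed set, but not both, and we bound its contribution to the left side of \eqref{eq:C} by the better of the two. For $i\in\{1,2\}$ put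
\[
c_w(i)=\max\Bigl\{\frac{\min(i,w)}w,\;r^w\Bigr\}.
\]
(The minimum differs from $i$ only for $i=2$, $w=1$: a vertex of weight $2$ still lies in at most one member of $\mathcal U$.) Let $U\subseteq S$ have weight at least $w$. Then $\sum_{u\in U}\min(\mathrm{wt}(u),w)/w\ge1$: if some $u\in U$ has $\mathrm{wt}(u)\ge w$, its term is already $1$, and otherwise the sum is the weight of $U$ divided by $w$. So each member of $\mathcal U$ of weight at least $w$ receives at least $1$ when we sum $c_w(\mathrm{wt}(u))$ over its vertices. Next, choose one vertex of $S$ from each mixed branch set. These $\ell$ vertices are distinct and lie outside all members of $\mathcal U$, and each contributes at least $r^w$. Therefore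
\begin{equation}\label{eq:D}
m-12\eta k+r^w\ell\le\sum_{u\in S}c_w(\mathrm{wt}(u))\le L_wk,\qquad\text{where } L_w=0.33\,c_w(2)+0.38\,c_w(1).
\end{equation}

\paragraph{Demand exceeds supply.}
From \eqref{eq:C} and \eqref{eq:D} we get
\begin{equation}\label{eq:E}
R_w<L_w+13\eta=L_w+0.0013 .
\end{equation}
We show that this is false for every $w\in\{1,\dots,13\}$. The values of $c_w$ are as follows.
\begin{itemize}
\item For $w=1$: $c_1(1)=c_1(2)=1$, so $L_1=0.71$.
\item For $w=2$: $c_2(2)=1$ and $c_2(1)=\max\{0.5,0.49\}=0.5$, so $L_2=0.33+0.19=0.52$.
\item For $w=3$: $c_3(2)=\frac23$ and $c_3(1)=\max\{\frac13,0.343\}=0.343$, so $L_3=0.22+0.13034=0.35034$. This value of $c_3(1)$ is the only one for which the maximum is attained by $r^w$ alone.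
\item For $w\ge4$: we have $r^w\le1/w$. This holds for $w=4$, as $0.2401\le0.25$, and it persists because $0.7/w\le1/(w+1)$ for $w\ge3$. So $c_w(i)=i/w$ and $L_w=(0.66+0.38)/w=1.04/w$.
\end{itemize}
Table~\ref{tab:rows} lists the resulting values. The difference $R_w-L_w$ is at least $0.0015$ in every row, the tightest being $w=9$, where $R_9=0.117125\ldots$ and $L_9=0.115555\ldots$. This contradicts \eqref{eq:E}.
\end{proof}

\begin{table}[ht]
\centering
\begin{tabular}{c|l|l|l}
$w$ & $0.7^w$ & $L_w$ & $R_w$\\
\hline
1 & 0.7 & 0.71 & 0.724\\
2 & 0.49 & 0.52 & 0.5308\\
3 & 0.343 & 0.3504 & 0.3955\\
4 & 0.2401 & 0.26 & 0.3008\\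
5 & 0.16807 & 0.208 & 0.2346\\
6 & 0.117649 & 0.1734 & 0.1882\\
7 & 0.082354 & 0.1486 & 0.1557\\
8 & 0.057648 & 0.13 & 0.1330\\
9 & 0.040353 & 0.11556 & 0.11712\\
10 & 0.028247 & 0.104 & 0.1059\\
11 & 0.019773 & 0.0946 & 0.0981\\
12 & 0.013841 & 0.0867 & 0.0927\\
13 & 0.009688 & 0.08 & 0.0889
\end{tabular}
\caption{Supply $L_w$ and demand $R_w=0.08+0.92\cdot0.7^w$. Values of $L_w$ are exact or rounded up; values of $0.7^w$ and $R_w$ are exact or rounded down.}
\label{tab:rows}
\end{table}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The number of vertices and the minimum degree of $G$ were computed in Section~\ref{sec:G}. Suppose that a minor $H$ of $G$ has $\delta(H)\ge k$ and connectivity greater than $0.71k\ge s$. Then $H$ is $(s+1)$-connected, so it is a minor of $T$ by Lemma~\ref{lem:reduce}. This contradicts Lemma~\ref{lem:T}.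
\end{proof}

Note how the two properties of $H$ are used: its connectivity serves only to pass from $G$ to $T$, and its minimum degree only to exclude minors of $T$.

\begin{remark}
The mixture of two weights is what brings the degree up to $\frac65k$ with these values of $a$ and $r$. To contradict \eqref{eq:E}, the argument needs $L_w\le R_w-0.0013$ for every $w$. If $S$ consisted of $\sigma k$ vertices of weight $1$ only, then $L_1=\sigma$, so it would need $\sigma\le R_1-0.0013=0.7227$, and a vertex of $Q$ would have expected degree at most about $(0.92+0.3\cdot0.7227)k<1.14k$. If $S$ consisted of $\sigma k$ vertices of weight $2$ only, then $L_2=\sigma$, so it would need $\sigma\le R_2-0.0013=0.5295$, and the expected degree would be at most about $(0.92+0.51\cdot0.5295)k<1.192k$. A vertex of weight $2$ gives a vertex of $Q$ more expected neighbors than one of weight $1$ ($0.51$ against $0.3$) at the same cost $c_1=1$ in the first row, but it costs twice as much for $w=2$ and $w\ge4$, and nearly twice as much for $w=3$.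
\end{remark}

\section{Minimum degree $4k$ suffices}\label{sec:upper}

The proof takes a subgraph that is minimal subject to an edge-density condition. The condition is chosen so that it passes from a graph with a small separator to one of the two sides. The shift by $k$ in $2k(n-k)$ makes this work: the two sides overlap in fewer than $k$ vertices, and the shift is subtracted twice.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $\delta(G)\ge4k$ and $n=|G|$. Then $n\ge2k$ and $e(G)\ge2kn>2k(n-k)$. So we may choose, among all subgraphs $G'$ of $G$ with
\[
|G'|\ge2k\qquad\text{and}\qquad e(G')>2k(|G'|-k),
\]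
one with $|G'|$ minimum.

If $|G'|=2k$, then $e(G')>2k^2>\binom{2k}2$, which is impossible. So $|G'|\ge2k+1$. Hence, for every vertex $v$ of $G'$, the graph $G'-v$ has at least $2k$ vertices, and minimality gives $e(G'-v)\le2k(|G'|-1-k)$. It follows that $\deg_{G'}(v)>2k$.

Suppose that $G'$ is not $k$-connected. Since $|G'|>k$, it can be disconnected by deleting a set of at most $k-1$ vertices. So we can write $V(G')=A\cup B$ with $|A\cap B|\le k-1$, with $A\setminus B$ and $B\setminus A$ nonempty, and with no edge between these two sets. A vertex of $A\setminus B$ has all of its more than $2k$ neighbors in $A$, so $|A|\ge2k$; and $|A|<|G'|$ because $B\setminus A\ne\emptyset$. By the same argument with $A$ and $B$ exchanged, $2k\le|B|<|G'|$. By minimality, $e(G'[A])\le2k(|A|-k)$ and $e(G'[B])\le2k(|B|-k)$. Every edge of $G'$ lies in $A$ or in $B$, so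
\[
e(G')\le2k(|A|+|B|-2k)\le2k(|G'|+k-1-2k)<2k(|G'|-k),
\]
a contradiction. So $G'$ is $k$-connected.

This proves the first statement, and $f(k)\le4k$ follows, since a subgraph is a minor. For the lower bound, let $k$ be large. The graph of Theorem~\ref{thm:main} has minimum degree at least $\frac65k$ and no $k$-connected minor. So no integer $d\le\frac65k$ has the property that defines $f(k)$, which means $f(k)>\frac65k$.
\end{proof}

\begin{remark}
A theorem of Bernshteyn and Kostochka \cite{BK} states that every $n$-vertex graph with $n\ge\frac52k$ and at least $\frac{19}{12}k(n-k)$ edges has a $(k+1)$-connected subgraph. For $k\ge2$ it improves the upper bound to $f(k)\le\lceil\frac{19}6k\rceil$: a graph of minimum degree at least $\frac{19}6k$ has $n\ge\frac52(k-1)$ vertices and at least $\frac{19}{12}kn\ge\frac{19}{12}(k-1)(n-k+1)$ edges, so the theorem applies with $k-1$ in place of $k$. We do not claim that the constant $\frac65$ is optimal, and the exact asymptotic constant is not determined here. Nor do we make any claim about the values of $k$ between $4$ and the large values covered by Theorem~\ref{thm:main}.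
\end{remark}

\begin{thebibliography}{9}

\bibitem{BK}
Bernshteyn and Kostochka,
Discrete Math. \textbf{339} (2016).

\bibitem{width}
\emph{Width-Type Graph Parameters},
\url{https://core.ac.uk/download/288477973.pdf}.

\end{thebibliography}

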